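
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}
\newtheorem{example}[theorem]{Example}

\title{Hamilton paths containing every 2-path of a complete graph exactly once}


\begin{abstract}
We show that for every even $n\ge 4$ there is a set of Hamilton paths in the
complete graph $K_n$ such that each path with two edges lies in exactly one of
them. Together with the case of odd $n$, which we also prove, such sets exist for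
all $n\ge 3$. The method assigns to each Hamilton cycle a family of zigzag
paths that cover exactly the 2-paths whose two ends are adjacent on the cycle. For
even $n=2m$ this reduces the problem to one on pairs of 1-factorizations of a
bipartite graph. We solve that problem with cyclic 1-factorizations for odd $m\ge5$,
with a pair of explicit Latin squares for $m=6$, and with a small modification of the
cyclic Latin square for even $m\ge10$. The orders $n=4,8,16$ are covered by a
construction for prime powers, and $n=6$ by an explicit example.
\end{abstract}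

\section{The question and the answer}

A \emph{$k$-path} is a path with $k$ edges; paths are undirected. A \emph{Hamilton
path} of the complete graph $K_n$ is an $(n-1)$-path. We write a 2-path as
$(x,y,z)=(z,y,x)$; here $y$ is its \emph{middle}, $x$ and $z$ are its ends, and the
edge $xz$ is its \emph{end pair}. A \emph{uniform covering} of the 2-paths of $K_n$
by Hamilton paths is a set $S$ of Hamilton paths such that each 2-path of $K_n$ lies
in exactly one member of $S$.

In other words, $n$ guests are to be seated in a row on several evenings so that every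
guest sits between every pair of other guests exactly once. Counting gives no
obstruction. There are $n\binom{n-1}{2}$ 2-paths in $K_n$, and a Hamilton path
contains $n-2$ of them, so a uniform covering has exactly
\[
\frac{n\binom{n-1}{2}}{n-2}=\frac{n(n-1)}{2}
\]
members, and this is always an integer. It is also the number of
edges of $K_n$, a hint that we will take up: there should be one path for each edge.

The smallest cases are encouraging. For $n=3$ the three 2-paths are themselves the
Hamilton paths. For $n=4$, take the paths $(a,b,c,d)$ for which $a,b,c,d$ is an even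
permutation of the four vertices. Reversing the order of four objects is an even
permutation, so this is well defined on undirected paths and gives $12/2=6$ paths.
If $w$ denotes the vertex not on the 2-path $(x,y,z)$, the only Hamilton paths containing $(x,y,z)$ are
$(x,y,z,w)$ and $(w,x,y,z)$. The two orderings differ by a 4-cycle, so exactly one
is even, and each 2-path is covered exactly once.

For odd $n$ uniform coverings are known to exist, and they are known for some even $n$.
To determine all even $n$ for which they exist is a problem posed in \cite{source}.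
The answer is: they exist for all of them.

\begin{theorem}\label{thm:even}
For every even $n\ge 4$ there is a set $S$ of Hamilton paths in $K_n$ such that each
2-path of $K_n$ lies in exactly one path of $S$.
\end{theorem}

We shall also record the following more complete statement. Members of a family may be
repeated, and they are counted with multiplicity.

\begin{theorem}\label{thm:all}
Let $n\ge 3$ and $\lambda\ge 1$ be integers.
\begin{enumerate}
\item[(1)] There is a family of Hamilton paths in $K_n$ containing each 2-path exactly
$\lambda$ times; for $\lambda=1$ it is a set.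
\item[(2)] Every such family has exactly $\lambda n(n-1)/2$ members, and every vertex
is an end of exactly $\lambda(n-1)$ of them.
\item[(3)] If a graph $G$ on the $n$ vertices of $K_n$ decomposes into Hamilton cycles,
then there is a set of exactly $|E(G)|$ Hamilton paths of $K_n$ that together contain each
2-path of $K_n$ with end pair in $E(G)$ exactly once and no other 2-path.
\end{enumerate}
\end{theorem}

When no 2-path is covered twice, we need not worry about repeated members: since $n\ge3$,
a Hamilton path contains a 2-path, so two equal members would cover it twice.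

\paragraph{The idea for $n=5$.}
Let the vertices be $0,1,2,3,4$, and consider the Hamilton path
\[
0,\;1,\;4,\;2,\;3 .
\]
Its 2-paths $(0,1,4)$, $(1,4,2)$, $(4,2,3)$ have end pairs $04$, $12$, $34$. These are
edges of the pentagon $H=(0,1,2,3,4)$. The five rotations of the path therefore
contain $15$ 2-paths, all with end pair on $H$, and it will turn out that each of the
$15$ such 2-paths occurs once. Multiplying all labels by $2$ modulo $5$ gives five more paths, which do
the same for the pentagram $(0,2,4,1,3)$. The ten paths form a uniform covering for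
$K_5$.

So it helps to \emph{sort 2-paths by their end pairs}. A Hamilton cycle with its $n$ edges
is served by $n$ zigzag paths, and whenever $K_n$ decomposes into Hamilton cycles we
are done. This works precisely for odd $n$; when $n$ is even the degrees $n-1$ are odd and $K_n$ has no
such decomposition. The remedy is to use half of the zigzags of a cycle. They
treat half of the 2-paths with a given end pair, namely those whose middle lies in
one half of the vertex set. Which edges are left over, and how to pair the halves,
becomes a question about 1-factorizations of bipartite graphs.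

\paragraph{Organization.} Section~\ref{sec:zigzag} studies zigzags and
Section~\ref{sec:reduction} contains the reduction. The reduction is applied to
$n=2m$ with $m\ge5$ odd in Section~\ref{sec:odd}, with $m=6$ in
Section~\ref{sec:evenprep}, and with $m\ge10$ even in Section~\ref{sec:main}. It
cannot work for $n=4,6,8$ (Remark~\ref{rem:small}), and our choices in
Section~\ref{sec:main} do not cover $n=16$. Section~\ref{sec:pp} treats
prime powers and in particular $n=4,8,16$, and Section~\ref{sec:six} treats $n=6$. The
pieces are assembled in Section~\ref{sec:end}.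

\section{Zigzags}\label{sec:zigzag}

Let $n\ge3$ and let $v_i$, $i\in\mathbb Z_n$, be $n$ vertices. For $s\in\mathbb Z_n$
let $Z_s$ be the graph whose edges are the $v_iv_j$ with $i\ne j$ and
$i+j\in\{s,s+1\}$. See Figure~\ref{fig:zigzag}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.7]
\foreach \i in {0,1,2,3,4,5,6,7}
  \coordinate (v\i) at ({90-45*\i}:1);
\draw[dotted,thick] (v0)--(v1)--(v2)--(v3)--(v4)--(v5)--(v6)--(v7)--cycle;
\draw[thick] (v0)--(v1)--(v7)--(v2)--(v6)--(v3)--(v5)--(v4);
\draw[line width=2.4pt] (v7)--(v2)--(v6);
\foreach \i in {0,1,2,3,4,5,6,7}{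
  \fill (v\i) circle (1.4pt);
  \node at ({90-45*\i}:1.25) {$v_{\i}$};}
\end{tikzpicture}
\caption{The zigzag $Z_0$ on eight vertices (solid), with ends $v_0$ and $v_4$, and
the cycle $H=(v_0,\dots,v_7)$ (dotted). The ends of any 2-path of the zigzag are
consecutive on $H$; the heavy 2-path $(v_6,v_2,v_7)$ is an example.}
\label{fig:zigzag}
\end{figure}

\begin{lemma}\label{lem:zigzag}
Each $Z_s$ is a Hamilton path on the vertices $v_i$, and an inner vertex $v_j$ of it has the
neighbors $v_{s-j}$ and $v_{s+1-j}$. If $n=2m$, the ends of $Z_s$ are $v_h$ and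
$v_{h+m}$, where $2h\in\{s,s+1\}$. If $n$ is odd, the ends are $v_g$ and $v_{g'}$,
where $2g=s$ and $2g'=s+1$.
\end{lemma}

\begin{proof}
At least one of $s,s+1$ can be written as $2h$. If $s=2h$, consider the first $n$ terms of
\[
v_h,\;v_{h+1},\;v_{h-1},\;v_{h+2},\;v_{h-2},\;\dots ,
\]
where the sums of consecutive indices are alternately $2h+1=s+1$ and $2h=s$. If
$s+1=2h$, consider instead $v_h,v_{h-1},v_{h+1},v_{h-2},\dots$, with sums alternately
$2h-1=s$ and $2h=s+1$. In both cases the indices of the first $n$ terms form an interval of $n$
consecutive integers, so we have a Hamilton path, and its edges belong to $Z_s$.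

It remains to count the edges of $Z_s$. The edges with index sum $r$ are the
two-element orbits of the involution $i\mapsto r-i$, whose fixed points are the
solutions of $2i=r$. For $n$ odd there is one fixed point, so there are $\frac{n-1}2$
edges for each of the sums $s,s+1$. For $n$ even there are two fixed points when $r$ is even and none when $r$ is
odd, which gives $\frac n2-1$ and $\frac n2$ edges, respectively. In both cases $Z_s$ has $n-1$ edges
in total and so equals the path found above.

The vertex $v_j$ is adjacent to $v_{s-j}$ and $v_{s+1-j}$, except that one of these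
is $v_j$ itself when $2j\in\{s,s+1\}$. The ends are therefore the $v_j$ with
$2j\in\{s,s+1\}$, which are the vertices named in the lemma.
\end{proof}

Now regard $H=(v_0,\dots,v_{n-1})$ as a Hamilton cycle.

\begin{lemma}\label{lem:full}
A 2-path $(v_i,v_j,v_{i+1})$, $j\ne i,i+1$, lies in $Z_s$ if and only if $s=i+j$, and every
2-path of every $Z_s$ has this form. Hence the $n$ paths $Z_s$, $s\in\mathbb Z_n$, contain every
2-path with end pair in $E(H)$ exactly once, and no other 2-path.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:zigzag} the 2-path of $Z_s$ with middle $v_j$ is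
$(v_{s-j},v_j,v_{s-j+1})$, which has the stated form with $i=s-j$. Conversely, let
$j\ne i,i+1$. The two edges of $(v_i,v_j,v_{i+1})$ have index sums $i+j$ and $i+j+1$,
so the 2-path lies in $Z_s$ if and only if $\{i+j,i+j+1\}=\{s,s+1\}$. As $n\ge3$, this means
$s=i+j$.
\end{proof}

Applying Lemma~\ref{lem:full} to each cycle of a decomposition of a graph $G$ into
Hamilton cycles gives Theorem~\ref{thm:all}(3): each cycle contributes $n$ edges to
$G$ and $n$ paths, and the paths are distinct because no 2-path is covered twice. The zigzags
also supply the decomposition that is needed for odd $n$.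

\begin{corollary}\label{cor:odd}
If $n\ge3$ is odd, then $K_n$ has a uniform covering of its 2-paths by Hamilton paths.
\end{corollary}

\begin{proof}
By Lemma~\ref{lem:full} it suffices to decompose $K_n$ into Hamilton cycles (Walecki's
classical theorem). For $n=3$ the graph is itself a Hamilton cycle. Let $n=2m+1\ge5$ and let the vertices be
$v_i$, $i\in\mathbb Z_{2m}$, and $\infty$. The zigzags $Z_{2t}$, $0\le t<m$, on the
$v_i$ partition the edges among the $v_i$ according to the index sums $2t,2t+1$, and $Z_{2t}$ has
ends $v_t,v_{t+m}$. Adding the edges $\infty v_t$ and $\infty v_{t+m}$ turns it into a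
Hamilton cycle of $K_n$, and each edge at $\infty$ is used once.
\end{proof}

For even $n$ we use half of the zigzags. If $n$ is even, the parity of an element
of $\mathbb Z_n$ makes sense, so we may restrict to even $s$. Take $n=4$ and
$H=(v_0,v_1,v_2,v_3)$. Then
\[
Z_0=v_0,v_1,v_3,v_2,\qquad Z_2=v_3,v_0,v_2,v_1 .
\]
The four 2-paths have end pair $v_0v_3$ (middle $v_1$), $v_1v_2$ (middle
$v_3$), $v_2v_3$ (middle $v_0$) and $v_0v_1$ (middle $v_2$). So the edges
$v_0v_1,v_2v_3$ are served by middles in $\{v_0,v_2\}$ and the edges $v_1v_2,v_3v_0$
by middles in $\{v_1,v_3\}$. This is the general pattern.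

\begin{lemma}\label{lem:half}
Let $n=2m\ge4$, let $X,X'$ be disjoint sets of $m$ vertices each, and let $M,N$ be
perfect matchings between $X$ and $X'$ whose union is a Hamilton cycle $H$. Then there are
$m$ Hamilton paths on $X\cup X'$ that contain exactly once each 2-path $(x,y,z)$ with
\[
xz\in M,\ y\in X\qquad\text{or}\qquad xz\in N,\ y\in X',
\]
and contain no other 2-path.
\end{lemma}

\begin{proof}
Label $H=(v_0,\dots,v_{n-1})$ so that the $v_{2i}$ form $X$, the $v_{2i+1}$ form
$X'$, $M=\{v_{2i}v_{2i+1}\}$ and $N=\{v_{2i-1}v_{2i}\}$. Take $Z_s$ for the $m$ even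
$s\in\mathbb Z_n$. By Lemma~\ref{lem:full} they contain, once each, exactly the
2-paths $(v_i,v_j,v_{i+1})$ with $i+j$ even. Here $i$ and $j$ have the same parity:
either both are even, which means $v_j\in X$ and $v_iv_{i+1}\in M$, or both are odd, which means
$v_j\in X'$ and $v_iv_{i+1}\in N$.
\end{proof}

\section{Reduction to 1-factorizations}\label{sec:reduction}

A \emph{1-factorization} of a graph is a partition of its edge set into perfect
matchings. Lemma~\ref{lem:half} treats an edge of $M$ only with middles in $X$. Its
2-paths with middle in $X'$ must come from another application, where the same edge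
plays the role of an edge of $N$. So every edge between $X$ and $X'$ that is not on
a cycle treated by Lemma~\ref{lem:full} has to occur once in some $M$ and once in some
$N$.

\begin{proposition}\label{prop:reduction}
Let $n=2m\ge4$, let $V(K_n)$ be the disjoint union of $X$ and $X'$ with $|X|=|X'|=m$,
and let $E(K_n)$ be the disjoint union of $E_1$ and $E_2$, where
\begin{itemize}
\item $E_1$ decomposes into Hamilton cycles of $K_n$;
\item all edges of $E_2$ join $X$ to $X'$, and $E_2$ has two 1-factorizations
$\{M_1,\dots,M_k\}$ and $\{N_1,\dots,N_k\}$ (possibly equal as sets) such that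
$M_j\cup N_j$ is a Hamilton cycle for every $j$.
\end{itemize}
Then $K_n$ has a uniform covering of its 2-paths by Hamilton paths.
\end{proposition}

\begin{proof}
Take the paths of Lemma~\ref{lem:full} for each cycle in the decomposition of $E_1$
and those of Lemma~\ref{lem:half} for each pair $(M_j,N_j)$. A 2-path with end pair
$e\in E_1$ is covered once, through the unique cycle containing $e$. A 2-path
with end pair $e\in E_2$ is covered once: if its middle lies in $X$, for the unique
$j$ with $e\in M_j$; if its middle lies in $X'$, for the unique $j$ with $e\in N_j$.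
\end{proof}

We regard a perfect matching $M$ between $X$ and $X'$ as a bijection $X\to X'$. Going
along an edge of $M$ from $X$ to $X'$ and back along an edge of $N$ is the permutation
$N^{-1}M$ of $X$, so
\begin{equation}\label{eq:cycle}
M\cup N\text{ is a Hamilton cycle}\iff N^{-1}M\text{ is an $m$-cycle.}
\end{equation}
The next two remarks are not used in the proofs, but they explain the shape of what
follows.

\begin{remark}[Parity]\label{rem:parity}
In Proposition~\ref{prop:reduction}, if $E_1$ decomposes into $c$ Hamilton cycles, then
counting edges gives $2mc+mk=m(2m-1)$, so $k$ is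
odd. Suppose $m$ is even. An $m$-cycle is then an odd permutation, so under any
identification of $X'$ with $X$ the signs of $M_j$ and $N_j$ are opposite. The
product of the signs of all $M_j$ and all $N_j$ is $(-1)^k=-1$. It would be $+1$ if
$\{M_j\}=\{N_j\}$. So for $m$ even the two 1-factorizations must differ. For $m$ odd
there is no such obstruction, and we shall take them equal.
\end{remark}

\begin{remark}[The orders $4,6,8$]\label{rem:small}
Proposition~\ref{prop:reduction} never applies to $n=4,6,8$. We have $k\le m$, $k$ is
odd, and $k=1$ is impossible because then $M_1=N_1=E_2$. This excludes $m=2$. For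
$m=3$ it leaves $k=3$, where $E_1$ consists of two disjoint triangles and
contains no Hamilton cycle. For $m=4$ it leaves $k=3$, so $E_2$ is the complete bipartite graph between $X$ and $X'$
minus a perfect matching $J$. Use $J$ to identify $X'$ with $X$. A 1-factorization of $E_2$ then
consists of three derangements of $X$ (permutations without fixed points) such that
each pair $i\to j$ with $i\ne j$ occurs in exactly one of them. If one of them is a 4-cycle $\alpha$, let $\beta$ be
another; then $\beta(i)\in\{\alpha^2(i),\alpha^3(i)\}$ for all $i$. If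
$\beta(i)=\alpha^2(i)=\alpha^3(\alpha^{-1}(i))$ for some $i$, then injectivity forces
$\beta(\alpha^{-1}(i))=\alpha^2(\alpha^{-1}(i))$, and inductively $\beta=\alpha^2$;
otherwise $\beta=\alpha^3$. So the derangements are $\alpha,\alpha^2,\alpha^3$, of
which exactly one is even. If none is a 4-cycle, all three are products of two
transpositions and hence even. Thus a 1-factorization has $1$ or $3$ even members and
$2$ or $0$ odd ones. But by Remark~\ref{rem:parity} the number of even $M_j$ equals
the number of odd $N_j$, a contradiction.
\end{remark}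

\section{The case $n=2m$ with $m\ge5$ odd}\label{sec:odd}

Let $X=\{x_i\}$ and $X'=\{x'_i\}$ with $i\in\mathbb Z_m$, and for $d\in\mathbb Z_m$ put
\[
A_d=\{x_ix'_{i+d}: i\in\mathbb Z_m\}.
\]
Going along $A_d$ and back along $A_{d'}$ maps $x_i$ to $x_{i+d-d'}$. Hence $A_d\cup
A_{d'}$ is a Hamilton cycle whenever $d-d'$ is a unit modulo $m$. If $E_2$ is a union of
matchings $A_d$, it will be easy to handle, since $1$ and $2$
are units modulo the odd number $m$.
The task is to choose $E_1$ so that it decomposes into Hamilton cycles. Since $k$ must be odd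
(Remark~\ref{rem:parity}), an
even number of the $m$ matchings $A_d$ goes into $E_1$. We take two:
\[
E_1=K_X\cup K_{X'}\cup A_0\cup A_2,\qquad E_2=\bigcup_{d\ne0,2}A_d ,
\]
where $K_X$ is the complete graph on $X$.

\paragraph{The case $m=5$.}
The pairs $(M_j,N_j)$ are $(A_1,A_3)$, $(A_3,A_4)$, $(A_4,A_1)$, with differences
$\pm2,\pm1,\pm2$ modulo $5$. For $E_1$, take zigzags on $X$ with index sums $\{0,1\}$ and
$\{2,3\}$, copy them to $X'$, and join the ends by edges of $A_0$:
\[
x_0x_1x_4x_2x_3\,x'_3x'_2x'_4x'_1x'_0,\qquad
x_1x_2x_0x_3x_4\,x'_4x'_3x'_0x'_2x'_1 .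
\]
This leaves the edges with index sum $4$ on both sides, the edge $x_2x'_2$ of $A_0$, and
all of $A_2$. They form the third Hamilton cycle
\[
x_2\,x'_4x'_0\,x_3x_1\,x'_3x'_1\,x_4x_0\,x'_2 .
\]
So $n=10$ is settled with $3\cdot10+3\cdot5=45$ paths. The general case is the same.

\begin{proposition}\label{prop:odd}
If $m\ge5$ is odd, then $K_{2m}$ has a uniform covering of its 2-paths by Hamilton
paths.
\end{proposition}

\begin{proof}
We verify the hypotheses of Proposition~\ref{prop:reduction}.

\emph{The graph $E_2$.} Let $(d_1,\dots,d_{m-2})=(1,3,4,\dots,m-1)$ and put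
$M_j=A_{d_j}$, $N_j=A_{d_{j+1}}$, with the indices $j$ taken cyclically. Differences of
consecutive terms are $2$, then $1$, and from $m-1$ back to $1$ the difference is
$2$ modulo $m$. All are units modulo $m$. (Here $m\ge5$ is used: for $m=3$ there is
only one term, and $M_1=N_1$.)

\emph{The graph $E_1$.} Let $F_s=\{x_ix_j:i+j=s,\ i\ne j\}$, and let $F'_s$ be its copy on
$X'$. The $F_s$ partition $E(K_X)$. For $0\le t\le\frac{m-3}2$ let
$P_t=F_{2t}\cup F_{2t+1}$. By Lemma~\ref{lem:zigzag} this is a Hamilton path on $X$ with ends
$x_t$ and $x_{t+(m+1)/2}$. With its copy $P'_t$ on $X'$,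
\[
C_t=P_t\cup P'_t\cup\{x_tx'_t,\;x_{t+(m+1)/2}\,x'_{t+(m+1)/2}\}
\]
is a Hamilton cycle. The $C_t$ use all $F_s$ and $F'_s$ with $0\le s\le m-2$, each once. Of $A_0$ they use
the edges with index in $\{0,\dots,\frac{m-3}2\}$ or in
$\{\frac{m+1}2,\dots,m-1\}$, each once. So what is left of $E_1$ is
\[
\Gamma=F_{-1}\cup F'_{-1}\cup A_2\cup\{x_fx'_f\},\qquad f=\tfrac{m-1}2 ,
\]
and we must show that $\Gamma$ is a Hamilton cycle. Note that $2f=-1$ in $\mathbb
Z_m$. Writing each index as $f+j$ and relabeling it $j$, the edges of $\Gamma$ become
\[
x_jx_{-j},\quad x'_jx'_{-j}\quad(j\ne0),\qquad x_jx'_{j+2},\qquad x_0x'_0 .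
\]
Start at $x_0$ and use alternately an edge of $A_2$ and an edge changing the sign of
the index:
\[
x_0,\;x'_2,x'_{-2},\;x_{-4},x_4,\;x'_6,x'_{-6},\;\dots
\]
By induction the $k$th step along $A_2$ arrives at $x'_{2k}$ if $k$ is odd and at
$x_{-2k}$ if $k$ is even. For $k<m$ the next step changes the sign of the index,
which is possible since $2k\not\equiv0$ modulo the odd number $m$. At $k=m$, which is odd, we arrive at
$x'_{2m}=x'_0$. The vertices visited are
\[
x_0,\quad x'_0,\quad x'_{\pm2k}\ (k\text{ odd},\ 1\le k\le m-2),\quad
x_{\pm2k}\ (k\text{ even},\ 2\le k\le m-1).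
\]
They are distinct. Indeed $2k\not\equiv0$ and $2k\not\equiv-2k$, because $m$ is odd and
$0<k<m$. If $k\ne k'$ have the same parity and lie in $[1,m-1]$, then
$0<|k-k'|<m$, while $k+k'$ is even and $0<k+k'<2m$, so $k+k'\ne m$. Hence
$k\not\equiv\pm k'$, and so $2k\not\equiv\pm2k'$, modulo the odd number $m$.
There are $2+4\cdot\frac{m-1}2=2m$ of these vertices, so all vertices are
visited. The edge $x_0x'_0$ closes the path to a Hamilton cycle, and since this cycle
uses $m$ edges of $A_2$, $m-1$ sign changes and $x_0x'_0$, it is all of $\Gamma$.
\end{proof}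

\section{The case $m$ even: Latin squares, and $n=12$}
\label{sec:evenprep}

For $m$ even, $E_1$ becomes easy and $E_2$ is the difficulty.

\begin{lemma}\label{lem:E1}
Let $m\ge4$ be even and let $J$ be any perfect matching between $X$ and $X'$. Then
$K_X\cup K_{X'}\cup J$ decomposes into $m/2$ Hamilton cycles of $K_{2m}$.
\end{lemma}

\begin{proof}
Label so that $J=\{x_ix'_i:i\in\mathbb Z_m\}$. For $0\le t<m/2$ let $P_t$ be the zigzag
on $X$ formed by the edges $x_ix_j$ with $i+j\in\{2t,2t+1\}$. Its ends are $x_t$
and $x_{t+m/2}$ by Lemma~\ref{lem:zigzag}. The $P_t$ partition $E(K_X)$. With copies $P'_t$ on $X'$, the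
Hamilton cycles $P_t\cup P'_t\cup\{x_tx'_t,\;x_{t+m/2}\,x'_{t+m/2}\}$ use every edge of
$K_X\cup K_{X'}\cup J$ once.
\end{proof}

Write $K_{X,X'}$ for the complete bipartite graph between $X$ and $X'$. By
Lemma~\ref{lem:E1} and Proposition~\ref{prop:reduction}, for even $m\ge4$ it suffices to find a perfect
matching $J$, two 1-factorizations $\{M_w\}$ and $\{N_z\}$ of $K_{X,X'}-J$, both indexed by
the same set, and a bijection $\theta$ of the index set such that
\begin{equation}\label{eq:goal}
M_w\cup N_{\theta(w)}\ \text{ is a Hamilton cycle for every } w .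
\end{equation}

A 1-factorization of $K_{X,X'}$ is the same as a Latin square with rows $X$ and columns
$X'$: the cell $(x,x')$ contains the index of the matching to which the edge $xx'$
belongs. We thus look for two Latin squares with one symbol, $J$, in the same
cells. By Remark~\ref{rem:parity} they must be different, even up to renaming symbols.

\begin{proposition}\label{prop:twelve}
$K_{12}$ has a uniform covering of its 2-paths by Hamilton paths.
\end{proposition}

\begin{proof}
Let $X=\{1,\dots,6\}$ and $X'=\{a,\dots,f\}$, and let $M_z$ and $N_z$ be the matchings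
given by the cells with symbol $z$ in
\[
M:\ \begin{array}{c|cccccc}&a&b&c&d&e&f\\\hline
1&0&2&4&1&3&J\\2&2&4&J&0&1&3\\3&3&J&1&4&2&0\\4&4&1&0&3&J&2\\5&1&3&2&J&0&4\\
6&J&0&3&2&4&1\end{array}
\qquad
N:\ \begin{array}{c|cccccc}&a&b&c&d&e&f\\\hline
1&2&4&1&0&3&J\\2&0&2&J&4&1&3\\3&3&J&4&1&2&0\\4&4&1&0&3&J&2\\5&1&3&2&J&0&4\\
6&J&0&3&2&4&1\end{array}
\]
In each array every row and every column contains each of $0,\dots,4,J$ once, and the
cells containing $J$ are the same. (The arrays differ in nine cells, all in the first
three rows.) Take $\theta(j)=j+1$ modulo $5$. Starting from row $1$ and using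
alternately edges of $M_j$ and of $N_{j+1}$, beginning with $M_j$, we find the Hamilton
cycles
\[
\begin{array}{ll}
j=0:& 1\,a\,5\,e\,2\,d\,3\,f\,6\,b\,4\,c\\
j=1:& 1\,d\,6\,f\,4\,b\,2\,e\,3\,c\,5\,a\\
j=2:& 1\,b\,5\,c\,6\,d\,4\,f\,2\,a\,3\,e\\
j=3:& 1\,e\,6\,c\,3\,a\,4\,d\,2\,f\,5\,b\\
j=4:& 1\,c\,4\,a\,2\,b\,6\,e\,5\,f\,3\,d
\end{array}
\]
For example, for $j=0$ the cells $1a,5e,2d,3f,6b,4c$ contain $0$ in $M$, and the cells
$5a,2e,3d,6f,4b,1c$ contain $1$ in $N$. Thus \eqref{eq:goal} holds.
\end{proof}

\section{The case $n=2m$ with $m\ge10$ even}\label{sec:main}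

Throughout this section $m\ge10$ is even.

\subsection{Modifying the cyclic square}

Index rows ($X$), columns ($X'$) and symbols by $\mathbb Z_m$. The most convenient
square is the cyclic one, with entry $y+\rho$ in row $\rho$ and column $y$. Its matching
$M_z$ maps row $\rho$ to column $z-\rho$, and $M_z^{-1}M_w$ is the translation by
$z-w$. But suppose we use it for both $M$ and $N$ and remove one symbol as $J$. By
\eqref{eq:cycle}, each $\theta(w)-w$ must be a unit modulo the even number $m$, hence odd, so
$\theta$ exchanges the even and the odd symbols other than $J$. As there are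
$\frac m2$ of one kind and $\frac m2-1$ of the other, this is impossible. We need a
change that affects the signs of the matchings, yet leaves them so close to cyclic that
their unions can still be traced. It will take place in three rows.

Let $R=\{-1,0,1\}\subset\mathbb Z_m$. For arithmetic within $R$ we shall
identify $R$ with $\mathbb Z_3$, and we say so when we do. Let $(u_z)_{z\in\mathbb Z_m}$ be a
cyclic sequence in $R$ with $u_{z+1}\ne u_z$ for all $z$. Define an $m\times m$ array as follows.
\begin{itemize}
\item Rows $\rho\notin R$ are as in the cyclic square, with entry $y+\rho$ in column $y$.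
\item Each row of $R$ first gets the entry $y$ in column $y$. Then, for every $y\in\mathbb
Z_m$, the entries of row $u_y$ in columns $y-1$ and $y$ are interchanged.
\end{itemize}
Two interchanges in the same row concern disjoint pairs of columns, because only
neighboring pairs $\{y-1,y\}$, $\{y,y+1\}$ overlap and $u_y\ne u_{y+1}$. In
column $y$, row $u_y$ now contains $y-1$, row $u_{y+1}$ contains $y+1$, and the
third row of $R$ contains $y$. So each row is a permutation of the symbols, and column $y$
contains $y-1,y,y+1$ in the rows of $R$ and the remaining symbols $y+\rho$ in the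
others: the array is a Latin square. Its matching $M_z$ sends
\begin{equation}\label{eq:Mz}
\rho\mapsto z-\rho\ (\rho\notin R),\qquad u_z\mapsto z-1,\qquad u_{z+1}\mapsto z+1,\qquad
\text{third row of }R\mapsto z .
\end{equation}

A second sequence $(u'_z)$ with $u'_{z+1}\ne u'_z$ gives in the same way a second Latin
square with matchings $N_z$.

\begin{example}\label{ex:ten}
Let $m=10$, and let $(u_0,\dots,u_9)=(0,1,-1,1,0,-1,0,-1,1,-1)$ and
$(u'_0,\dots,u'_9)=(0,1,-1,1,0,1,-1,0,1,-1)$. The rows of $R$ are
\[
M:\ \begin{array}{r|cccccccccc}
&0&1&2&3&4&5&6&7&8&9\\\hline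
-1&0&2&1&3&5&4&7&6&9&8\\
0&9&1&2&4&3&6&5&7&8&0\\
1&1&0&3&2&4&5&6&8&7&9
\end{array}
\qquad
N:\ \begin{array}{r|cccccccccc}
&0&1&2&3&4&5&6&7&8&9\\\hline
-1&0&2&1&3&4&6&5&7&9&8\\
0&9&1&2&4&3&5&7&6&8&0\\
1&1&0&3&2&5&4&6&8&7&9
\end{array}
\]
The symbol $1$ occupies the same cells in both squares, so we may take
$J=M_1=N_1$. Our bijection $\theta$ of $\mathbb Z_{10}\setminus\{1\}$ will be the cycle
\[
0\to2\to4\to3\to5\to6\to8\to7\to9\to0 .
\]
Let us trace $M_0\cup N_2$. Alternately moving from a row to a column by $M_0$
and back by $N_2$, the rows visited are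
\[
0,\;3,\;5,\;7,\;1,\;9,\;2,\;4,\;6,\;8,\;0 .
\]
(From row $0$ the symbol $0$ of $M$ leads to column $9$, and there the symbol $2$ of
$N$ is in row $3$; from row $3$ to column $7$ and row $5$; and so on.) Away from
$R$ the row increases by $2$ each time. Left alone, this would give two cycles, the even and the
odd rows; the changes in the rows $R=\{9,0,1\}$ join them into one. The other eight
unions are instances of what we prove now.
\end{example}

\subsection{When is the union of two matchings a Hamilton cycle?}

The idea is that $N_z^{-1}M_w$ is, up to conjugation, the translation by $z-w$ composed with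
a permutation of the three elements of $R$, and this permutation depends only on few data.

By \eqref{eq:Mz} we can write $M_z(\rho)=z-\pi_z(\rho)$, where the permutation $\pi_z$ of
$\mathbb Z_m$ is the identity off $R$ and on $R$ is given by
\[
u_z\mapsto1,\qquad u_{z+1}\mapsto-1,\qquad\text{third element}\mapsto0 .
\]
Call $z$ \emph{up} (U) if $u_{z+1}=u_z+1$ in $\mathbb Z_3$ and \emph{down} (D) if
$u_{z+1}=u_z-1$ in $\mathbb Z_3$. With $R$ identified with $\mathbb Z_3$,
\begin{equation}\label{eq:pi}
\text{U}:\quad\pi_z(\rho)=\rho+1-u_z,\qquad\qquad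
\text{D}:\quad\pi_z(\rho)=-\rho+1+u_z\qquad(\rho\in R).
\end{equation}
Indeed, the first formula sends $u_z,\ u_z+1,\ u_z-1$ to $1,-1,0$, and the second sends
$u_z,\ u_z-1,\ u_z+1$ to $1,-1,0$. So on $R$ the permutation $\pi_z$ is a translation
of $\mathbb Z_3$ (even) for up symbols and a reflection (a transposition, odd) for
down symbols. The down symbols are the ones whose sign has changed.

Let $\pi'_z$ be the permutations belonging to the second sequence. Then $N_z^{-1}(y)=\pi_z'^{-1}(z-y)$, so
\[
N_z^{-1}M_w=\pi_z'^{-1}\circ(t\mapsto t+z-w)\circ\pi_w .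
\]
Conjugating by $\pi'_z$ gives the permutation
\begin{equation}\label{eq:kappa}
t\longmapsto\kappa(t)+\delta,\qquad\delta=z-w,\quad\kappa=\pi_w\pi_z'^{-1},
\end{equation}
of $\mathbb Z_m$, where $\kappa$ is the identity off $R$. By \eqref{eq:cycle}, $M_w\cup N_z$ is a
Hamilton cycle if and only if \eqref{eq:kappa} is an $m$-cycle.

\begin{lemma}\label{lem:cycles}
For even $m\ge10$, the permutation \eqref{eq:kappa} is an $m$-cycle in each of the
following cases:
\begin{enumerate}
\item[(i)] $\kappa=\mathrm{id}$ and $\delta=\pm1$;
\item[(ii)] $\kappa=(-1\to0\to1\to-1)$ and $\delta=1$;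
\item[(iii)] $\kappa=(-1\to1\to0\to-1)$ and $\delta=-1$;
\item[(iv)] $\kappa$ is the transposition $(0\ 1)$ or $(-1\ 0)$, and $\delta=2$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) This is the translation by $\pm1$. (ii) The orbit of $2$ is
$2\to3\to\dots\to m-2\to-1\to1\to0\to2$: for instance $-1$ goes to $\kappa(-1)+1=1$.
(iii) The orbit of $0$ is $0\to-2\to-3\to\dots\to2\to1\to-1\to0$. Both orbits contain all of $\mathbb Z_m$. (iv) As $m$ is even, $t\mapsto
t+2$ has exactly two cycles, the even and the odd residues. The transposition $\kappa$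
interchanges two elements of different parity, and composing a permutation with a
transposition of elements of different cycles merges these cycles.
\end{proof}

(The transposition $(-1\ 1)$ would not do in (iv): its elements have the same parity,
and a cycle would be split instead.)

Now put $d=u'_z-u_w\in\mathbb Z_3$. From \eqref{eq:pi}, for $w$ up we have
$\pi_w(\rho)=\rho+1-u_w$, for $w$ down $\pi_w(\rho)=-\rho+1+u_w$, for $z$ up
$\pi_z'^{-1}(t)=t-1+u'_z$, and for $z$ down $\pi_z'^{-1}(t)=-t+1+u'_z$. Composing, and
naming first the type of $w$ for the first sequence and then the type of $z$ for the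
second, we obtain on $R=\mathbb Z_3$
\[
\begin{array}{ll}
\text{UU}:\ \kappa(t)=t+d, &\qquad \text{DD}:\ \kappa(t)=t-d,\\[2pt]
\text{UD}:\ \kappa(t)=-t-1+d, &\qquad \text{DU}:\ \kappa(t)=-t-1-d .
\end{array}
\]
On $\mathbb Z_3$, the map $t\mapsto t+1$ is the 3-cycle of case (ii), $t\mapsto t-1$ is the 3-cycle of case
(iii), $t\mapsto-t+1$ is $(0\ 1)$, and $t\mapsto-t-1$ is $(-1\ 0)$. Hence, by
Lemma~\ref{lem:cycles}, $M_w\cup N_z$ is a Hamilton cycle whenever one of the following
holds:
\begin{equation}\label{eq:rules}
\begin{array}{ll}
\text{UU},\ \delta=1:\ d\in\{0,1\}; &\qquad \text{UU},\ \delta=-1:\ d\in\{0,-1\};\\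
\text{DD},\ \delta=1:\ d\in\{0,-1\}; &\qquad \text{DD},\ \delta=-1:\ d\in\{0,1\};\\
\text{UD},\ \delta=2:\ d\in\{0,-1\}; &\qquad \text{DU},\ \delta=2:\ d\in\{0,1\}.
\end{array}
\end{equation}

\subsection{The choice of the sequences}

We first explain how the sequences are found; the formal choice and its verification
follow and do not depend on this explanation.

A sequence $(u_z)$ is determined by $u_0=0$ and its set $\mathcal D$ of down symbols in
$\{0,\dots,m-1\}$, provided that it closes up: after $m$ steps $\pm1$ we must be back
at $0$ in $\mathbb Z_3$. Since $m-2|\mathcal D|\equiv m+|\mathcal D|$ modulo $3$, the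
condition is $|\mathcal D|\equiv-m$ modulo $3$. The same holds for the set $\mathcal D'$ of down
symbols of $(u'_z)$. There is also a parity constraint. An $m$-cycle is odd, and so is
the translation by $1$; comparing signs in \eqref{eq:kappa}, a union $M_w\cup N_z$ can be a Hamilton
cycle only if $\delta$ is even when the types of $w$ and $z$ differ and odd when they
agree. Suppose that the symbol removed as $J$ is $1$, that $1$ is up in both sequences, and that
$\theta$ is as required. The sum of the $m-1$ differences $\delta=\theta(w)-w$ is $0$ modulo $m$, hence even. So an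
even number of them is odd, and, as $m-1$ is odd, an odd number of them is even. Hence the types
of $w$ and $\theta(w)$ differ for an odd number of $w$, that is, $|\mathcal D|+|\mathcal D'|$ is odd.
Altogether $|\mathcal D|-|\mathcal D'|$ must be an odd multiple of $3$; the choice below
has difference $3$.

How should $\theta$ run? As long as everything is up, $w\to w+1$ is the natural
step. Since the symbol $1$ is removed, we let $0$ jump to $2$. Here $\delta=2$, so the
types must differ, and we let $2$ be down for $N$. We then run through a block
$2,\dots,f$ of symbols that are down in both sequences, whose length is adjusted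
modulo $3$ to make the sequences close up. The three extra down symbols of $M$ are
dealt with by four jumps with $\delta=2$ of type DU and two steps back. After that we
return to $w\to w+1$.

Precisely, let $f\in\{3,4,5\}$ with $f\equiv1-m$ modulo $3$. Then $f+7\le m$: for
$m=10,12,14$ we have $f=3,4,5$, respectively, and for $m\ge16$ this is clear since $f\le5$. Let
\[
\mathcal D=\{2,3,\dots,f\}\cup\{f+1,f+3,f+4\},\qquad \mathcal D'=\{2,3,\dots,f\},
\]
let all other symbols be up, and start with $u_0=u'_0=0$. For $0\le z\le m$ put $a_z=|\mathcal D\cap[0,z)|$ and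
$b_z=|\mathcal D'\cap[0,z)|$. Then, modulo $3$,
\[
u_z\equiv z-2a_z\equiv z+a_z,\qquad u'_z\equiv z+b_z .
\]
Both sequences close up: since $m+f\equiv1$, we have $u_m\equiv m+f+2\equiv0$ and
$u'_m\equiv m+f-1\equiv0$. As cyclically consecutive terms differ by $\pm1$ in $\mathbb Z_3$, they
are distinct, as required. (For $m=10$ these are the sequences of
Example~\ref{ex:ten}.) The counts are
\begin{align*}
a_z&=b_z=0\ (0\le z\le2), & a_z&=b_z=z-2\ (2\le z\le f+1),\\
b_z&=f-1\ (z\ge f+1), & a_{f+2}&=a_{f+3}=f,\\
a_{f+4}&=f+1, & a_z&=f+2\ (z\ge f+5).
\end{align*}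
The symbol $1$ is up in both sequences and $u_1=u'_1=1$, so also $u_2=u'_2$. Hence $M_1=N_1$ by \eqref{eq:Mz}; we take this
matching as $J$. Then $\{M_z\}_{z\ne1}$ and $\{N_z\}_{z\ne1}$ are
1-factorizations of $K_{X,X'}-J$.

\begin{proposition}\label{prop:even}
If $m\ge10$ is even, then $K_{2m}$ has a uniform covering of its 2-paths by Hamilton
paths.
\end{proposition}

\begin{proof}
By Section~\ref{sec:evenprep} it suffices to give a bijection $\theta$ of $\mathbb
Z_m\setminus\{1\}$ satisfying \eqref{eq:goal}. It is given in Table~\ref{tab:theta},
where the value of $d$ is computed from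
\[
d=u'_z-u_w\equiv(z-w)+b_z-a_w\pmod 3,\qquad z=\theta(w),
\]
with integers $0\le w,z<m$. In the last row we have $z=0$ and $w=m-1\ge f+6$, so that
$d=u'_0-u_{m-1}\equiv-(m-1+f+2)=-(m+f+1)\equiv-2\equiv1$, using $m+f\equiv1$.

\begin{table}[ht]
\centering
\renewcommand{\arraystretch}{1.15}
\begin{tabular}{l|c|c|l|c}
$w\to z=\theta(w)$ & types & $\delta$ & $d$ modulo $3$ & \eqref{eq:rules} requires\\\hline
$0\to2$ & UD & $2$ & $2+0-0\equiv-1$ & $0,-1$\\
$w\to w+1$, $2\le w\le f-2$ & DD & $1$ & $1+(w-1)-(w-2)\equiv-1$ & $0,-1$\\
$f-1\to f+1$ & DU & $2$ & $2+(f-1)-(f-3)\equiv1$ & $0,1$\\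
$f+1\to f$ & DD & $-1$ & $-1+(f-2)-(f-1)\equiv1$ & $0,1$\\
$f\to f+2$ & DU & $2$ & $2+(f-1)-(f-2)\equiv0$ & $0,1$\\
$f+2\to f+3$ & UU & $1$ & $1+(f-1)-f=0$ & $0,1$\\
$f+3\to f+5$ & DU & $2$ & $2+(f-1)-f=1$ & $0,1$\\
$f+5\to f+4$ & UU & $-1$ & $-1+(f-1)-(f+2)\equiv-1$ & $0,-1$\\
$f+4\to f+6$ & DU & $2$ & $2+(f-1)-(f+1)=0$ & $0,1$\\
$w\to w+1$, $f+6\le w\le m-2$ & UU & $1$ & $1+(f-1)-(f+2)\equiv1$ & $0,1$\\
$m-1\to0$ & UU & $1$ & $-(m+f+1)\equiv1$ & $0,1$
\end{tabular}
\caption{The bijection $\theta$ of $\mathbb Z_m\setminus\{1\}$. The first letter of a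
type refers to $w$ and $\mathcal D$, the second to $z$ and $\mathcal D'$. The second
row is empty for $f=3$, and the last but one is empty for $m=f+7$.}
\label{tab:theta}
\end{table}

As arguments $w$ occur, row by row, $0$; $2,\dots,f-2$; $f-1$; $f+1$; $f$; $f+2$;
$f+3$; $f+5$; $f+4$; $f+6,\dots,m-2$; $m-1$. As values $z$ occur $2$; $3,\dots,f-1$;
$f+1$; $f$; $f+2$; $f+3$; $f+5$; $f+4$; $f+6$; $f+7,\dots,m-1$; $0$. In both lists
every element of $\mathbb Z_m\setminus\{1\}$ occurs exactly once, so $\theta$ is a
bijection. (Here $f\ge3$ ensures $f-1\ge2$, and $f+7\le m$ ensures that $f+6\le m-1$.)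
In every row the value of $d$ is one of those required by \eqref{eq:rules}. Thus every
$M_w\cup N_{\theta(w)}$ is a Hamilton cycle.
\end{proof}

\section{Prime powers}\label{sec:pp}

What is left is $n=4,6,8,16$. Three of these are prime powers, for which there is an
algebraic construction. The idea is to add a point: on $q+1$ points we look for
Hamilton \emph{cycles} that contain every 2-path exactly once, and then delete a point.

We recall two facts. First, let $W$ be a 2-dimensional vector space over the field
$\mathbb F_q$ with $q$ elements. The group $PGL(2,q)$ of $\mathbb F_q$-linear bijections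
of $W$ modulo nonzero scalars acts on the $q+1$ one-dimensional subspaces of $W$, and it
is \emph{sharply 3-transitive}: for any two ordered triples of distinct points exactly
one group element maps the first to the second. Indeed, three distinct points can be
written as the spans of $a$, $b$ and $a+b$ for a basis $a,b$ that is unique up to a
common scalar. Consequently the group has $(q+1)q(q-1)$ elements. Second, if a permutation $s$
of a finite set $\Omega$ is a single cycle of length $|\Omega|$, then the permutations
commuting with $s$ are the powers of $s$: if $h$ commutes with $s$ and $h(a)=s^j(a)$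
for one point $a$, then $h(s^i(a))=s^{i}(h(a))=s^j(s^{i}(a))$ for all $i$.

\begin{proposition}\label{prop:pp}
If $q\ge3$ is a prime power, then $K_q$ has a uniform covering of its 2-paths by Hamilton
paths.
\end{proposition}

\begin{proof}
Take $W=\mathbb F_{q^2}$ as a vector space over $\mathbb F_q$. The points are then the
elements of $\Omega=\mathbb F_{q^2}^*/\mathbb F_q^*$, and $|\Omega|=q+1$. Let
$L=PGL(2,q)$, acting on $\Omega$. Let $s\in L$ be multiplication by a generator $\omega$
of the cyclic group $\mathbb F_{q^2}^*$. Since $\Omega$ is a cyclic group of order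
$q+1$ generated by the class of $\omega$, the permutation $s$ is a $(q+1)$-cycle. Its
centralizer in $L$ is $\langle s\rangle$, of order $q+1$, so its conjugacy class $K$ in
$L$ has $|L|/(q+1)=q(q-1)$ elements, all of them $(q+1)$-cycles. The map $\sigma:x\mapsto
x^q$ is an $\mathbb F_q$-linear bijection, and $\sigma s\sigma^{-1}$ is multiplication
by $\omega^q$, that is, $s^q=s^{-1}$. Hence $K=K^{-1}$.

\emph{For each ordered triple $(a,b,c)$ of distinct points there is exactly one
$g\in K$ with $g(a)=b$ and $g(b)=c$.} The number of such $g$ does not depend on the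
triple: conjugation by an element of $L$ that maps one triple to another carries the
solutions for the first to those for the second. Each pair $(g,a)\in K\times\Omega$
gives the triple $(a,g(a),g^2(a))$, whose points are distinct because $q+1\ge3$, and the pairs
giving a triple $(a,b,c)$ are exactly the $(g,a)$ with $g(a)=b$ and $g(b)=c$. So the number is
\[
\frac{|K|\cdot|\Omega|}{(q+1)q(q-1)}=\frac{q(q-1)(q+1)}{(q+1)q(q-1)}=1 .
\]

For $g\in K$ let $C_g$ be the Hamilton cycle $(a,g(a),g^2(a),\dots)$ on $\Omega$; then
$C_g=C_{g^{-1}}$. A 2-path $(a,b,c)$ lies in $C_g$ if and only if $g$ or $g^{-1}$ maps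
$a\mapsto b\mapsto c$. As $K=K^{-1}$ and exactly one element $h$ of $K$ does this, the
2-path lies in $C_h=C_{h^{-1}}$ and in no other cycle of the set $\{C_g:g\in K\}$.

Now choose a point $\infty\in\Omega$ and delete it from all these cycles. Each becomes a
Hamilton path on the remaining $q$ points, and its 2-paths are the 2-paths of the cycle
that avoid $\infty$. So each 2-path on the $q$ points is contained exactly once.
\end{proof}

\section{The case $n=6$}\label{sec:six}

\begin{proposition}\label{prop:six}
$K_6$ has a uniform covering of its 2-paths by Hamilton paths.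
\end{proposition}

\begin{proof}
We need $15$ paths. Let the vertices be $\mathbb Z_5\cup\{\infty\}$ and take
the translates by $\mathbb Z_5$, with $\infty$ fixed, of the three paths
\[
P_1=0,1,4,2,\infty,3,\qquad P_2=0,2,3,4,1,\infty,\qquad P_3=3,2,\infty,0,4,1 .
\]
The 60 2-paths of $K_6$ fall into $12$ orbits of size $5$ under translation, described by the
following types:
\begin{itemize}
\item type $\{x-y,z-y\}\subset\mathbb Z_5^*$, where $\mathbb Z_5^*=\{1,2,3,4\}$, for
$(x,y,z)$ with $x,y,z\in\mathbb Z_5$ ($6$ orbits);
\item type $\{\infty,z-y\}$ for $(\infty,y,z)$ ($4$ orbits);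
\item type $\infty_{\pm(x-z)}$ for $(x,\infty,z)$ ($2$ orbits).
\end{itemize}
Indeed, types are invariant under translation, two 2-paths of the same type differ by a
translation, and no 2-path is fixed by a nonzero translation. The 2-paths of the base
paths and their types are
\[
\begin{array}{c|llll}
P_1&(0,1,4):\{3,4\}&(1,4,2):\{2,3\}&(4,2,\infty):\{\infty,2\}&(2,\infty,3):\infty_{\pm1}\\
P_2&(0,2,3):\{1,3\}&(2,3,4):\{1,4\}&(3,4,1):\{2,4\}&(4,1,\infty):\{\infty,3\}\\
P_3&(3,2,\infty):\{\infty,1\}&(2,\infty,0):\infty_{\pm2}&(\infty,0,4):\{\infty,4\}&(0,4,1):\{1,2\}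
\end{array}
\]
Each of the $12$ types occurs exactly once. As each orbit has size $5$, every 2-path is
contained in exactly one of the $15$ translates.
\end{proof}

\section{Proof of the theorems}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:even}]
Let $n=2m\ge4$ be even. If $m$ is odd, use Proposition~\ref{prop:six} for $m=3$ and
Proposition~\ref{prop:odd} for $m\ge5$. If $m$ is even, use Proposition~\ref{prop:pp}
with $q=4,8,16$ for $m=2,4,8$, Proposition~\ref{prop:twelve} for $m=6$, and
Proposition~\ref{prop:even} for $m\ge10$.
\end{proof}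

\begin{proof}[Proof of Theorem~\ref{thm:all}]
Part (3) was proved after Lemma~\ref{lem:full}.

(1) For $\lambda=1$ this is Theorem~\ref{thm:even} for even $n$ and
Corollary~\ref{cor:odd} for odd $n$. For larger $\lambda$, take every path of such a covering $\lambda$
times.

(2) There are $n\binom{n-1}2$ 2-paths, each contained $\lambda$ times, and each Hamilton path
contains $n-2$ of them. Hence the family has $\lambda n\binom{n-1}2/(n-2)=\lambda
n(n-1)/2$ members. A vertex $v$ is the middle of $\binom{n-1}2$ 2-paths, and a Hamilton path
contains one 2-path with middle $v$ if $v$ is an inner vertex and none if $v$ is an end. So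
$v$ is an inner vertex of exactly $\lambda\binom{n-1}2$ members and an end of
\[
\lambda\frac{n(n-1)}2-\lambda\frac{(n-1)(n-2)}2=\lambda(n-1)
\]
members.
\end{proof}

\begin{thebibliography}{9}
\bibitem{source} \emph{Uniform coverings of 2-paths by 4-paths},
\texttt{https://ajc-new.maths.uq.edu.au/pdf/24/ocr-ajc-v24-p301.pdf}.
\end{thebibliography}

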